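\title{Homomorphic equivalence is decidable on indexed languages}

\begin{abstract}
Two homomorphisms of free monoids are equivalent on a language $L$ if they agree on every word of $L$. We prove that equivalence is decidable when $L$ is given by an indexed grammar. More precisely, from an indexed grammar $G$ and an integer $n$ one can compute a finite set $T\subseteq L(G)$ whose image spans the same space as the image of $L(G)$ under every representation by $n\times n$ matrices over every field. For $n=3$ the set $T$ tests all pairs of homomorphisms at once. The proof describes $L(G)$ by a fixpoint iteration on substitutions and uses generic matrices and Hilbert's basis theorem to recognize a stage at which the iteration may be stopped. We derive decision procedures for weighted automata, for homomorphisms into linear groups and for finite transducers on indexed languages.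
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ and $\Delta$ be finite alphabets. A homomorphism $h:\Sigma^*\to\Delta^*$ of free monoids is determined by the words $h(a)$, $a\in\Sigma$, and so it is a finite object. Two homomorphisms $h_1,h_2:\Sigma^*\to\Delta^*$ are \emph{equivalent on} a language $L\subseteq\Sigma^*$ if $h_1(x)=h_2(x)$ for every $x\in L$. The \emph{problem of homomorphic equivalence} for a class of languages asks: given a language $L$ of the class, specified by a grammar, and given $h_1$ and $h_2$, decide whether $h_1$ and $h_2$ are equivalent on $L$.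

For $L=\Sigma^*$ it suffices to compare $h_1$ and $h_2$ on the letters. Smaller languages are harder, because different homomorphisms can agree on infinitely many words. For instance, let $h_1(a)=cc$, $h_1(b)=\varepsilon$ and $h_2(a)=h_2(b)=c$; these agree exactly on the words with equally many $a$'s and $b$'s. One half of the problem is easy: if the words of $L$ can be enumerated and $h_1,h_2$ are not equivalent on $L$, the enumeration finds a witness. The difficulty is to know when the enumeration may stop. We call a finite set $T\subseteq L$ a \emph{test set} for $L$ if, for every finite alphabet $\Delta$ and all $h_1,h_2:\Sigma^*\to\Delta^*$, equivalence on $T$ implies equivalence on $L$.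

The problem is known to be decidable for context-free languages and arbitrary homomorphisms. Indexed grammars, in the sense of Aho, extend context-free grammars by attaching a stack to every nonterminal; when a nonterminal is rewritten, its stack is copied to all nonterminals that replace it. The definition is recalled in Section~\ref{sec:grammars}. The conjecture posed in \cite{ETOL} is that homomorphic equivalence is decidable for \emph{indexed languages}, the languages $L(G)$ generated by indexed grammars $G$.

There is a reason for caution and a reason for hope. Nearby problems are undecidable: equivalence on context-sensitive languages, and the question whether $h_1$ and $h_2$ agree on \emph{some} word of a regular language (Section~\ref{sec:limits}). On the other hand, the equation $h_1(x)=h_2(x)$ can be written as a linear condition on a $3\times3$ matrix attached to $x$, and a linear condition that holds on a spanning set holds everywhere. The conjecture is true, in a uniform form.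

\begin{theorem}\label{thm:B}
There is an algorithm which, given an indexed grammar $G$ with terminal alphabet $\Sigma$, outputs a finite set $T\subseteq L(G)$ such that for every finite alphabet $\Delta$ and all homomorphisms $h_1,h_2:\Sigma^*\to\Delta^*$, the homomorphisms $h_1,h_2$ are equivalent on $L(G)$ if and only if they are equivalent on $T$. Consequently, homomorphic equivalence is decidable for indexed languages.
\end{theorem}

We deduce this from a statement about matrix representations. Let $M_n(k)$ be the ring of $n\times n$ matrices over a field $k$, regarded as a monoid under multiplication. Spans are $k$-linear, and $\operatorname{span}\emptyset=0$.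

\begin{theorem}\label{thm:A}
There is an algorithm which, given an indexed grammar $G$ with terminal alphabet $\Sigma$ and an integer $n\ge1$, outputs a finite set $T\subseteq L(G)$ such that for every field $k$ and every monoid homomorphism $\mu:\Sigma^*\to M_n(k)$,
\[
\operatorname{span}\mu(T)=\operatorname{span}\mu(L(G)).
\]
\end{theorem}

Section~\ref{sec:matrices} derives Theorem~\ref{thm:B} from Theorem~\ref{thm:A}. Section~\ref{sec:cases} proves Theorem~\ref{thm:A} in two special cases, which show the method and the obstacle, and Sections~\ref{sec:fix}--\ref{sec:generic} contain the general proof. Further consequences are in Section~\ref{sec:cons}.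

\section{Indexed grammars}\label{sec:grammars}

An \emph{indexed grammar} $G=(N,\Sigma,F_0,P,S)$ has disjoint finite sets $N$ of nonterminals, $\Sigma$ of terminals and $F_0$ of indices, and a start symbol $S\in N$. An \emph{indexed nonterminal} $A[\zeta]$ is a nonterminal $A$ with an index string $\zeta\in F_0^*$, to be read as a stack whose top is on the left. A \emph{sentential form} is a finite sequence of terminals and indexed nonterminals. Put $\Theta=N\cup\Sigma$. For $w\in\Theta^*$ let $w[\zeta]$ be the sentential form obtained by attaching $\zeta$ to every nonterminal occurrence in $w$. The grammar has two kinds of rules.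
\begin{itemize}
\item $P$ is a finite set of \emph{productions} $A\to u_0A_1[\psi_1]u_1\cdots A_r[\psi_r]u_r$ with $r\ge0$, $u_j\in\Sigma^*$, $A,A_j\in N$ and $\psi_j\in F_0^*$. Such a production rewrites $A[\zeta]$ to $u_0A_1[\psi_1\zeta]u_1\cdots A_r[\psi_r\zeta]u_r$, for any $\zeta$.
\item Each index $f\in F_0$ carries a finite set of \emph{index productions} $A\to\chi$ with $A\in N$ and $\chi\in\Theta^*$. An index production of $f$ rewrites $A[f\zeta]$ to $\chi[\zeta]$, for any $\zeta$.
\end{itemize}
A derivation step $\alpha\Rightarrow\beta$ rewrites one indexed nonterminal of $\alpha$ by one rule, and $L(G)=\{x\in\Sigma^*:S[\varepsilon]\Rightarrow^*x\}$. Thus productions push and index productions pop. The usual normal-form definitions are special cases, and for $F_0=\emptyset$ we obtain the context-free grammars.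

Whether a rule applies to $A[\zeta]$ does not depend on the neighbors of $A[\zeta]$. This has the following consequence, which we call \emph{splitting}. If $\alpha_j\Rightarrow^*\beta_j$ for $1\le j\le s$, then $\alpha_1\cdots\alpha_s\Rightarrow^*\beta_1\cdots\beta_s$. Conversely, if $\alpha_1\cdots\alpha_s\Rightarrow^*x$ in $t$ steps, then $x=x_1\cdots x_s$ with $\alpha_j\Rightarrow^*x_j$ in $t_j$ steps and $t_1+\dots+t_s=t$, because each step rewrites a descendant of exactly one $\alpha_j$.

\begin{example}\label{ex:powers}
Let $N=\{S,C,D\}$, $\Sigma=\{a\}$, $F_0=\{f,g\}$, with productions $S\to C[g]$, $C\to C[f]$, $C\to D[\varepsilon]$, the index production $D\to DD$ of $f$ and the index production $D\to a$ of $g$. Every derivation of a terminal word begins with $S[\varepsilon]\Rightarrow C[g]\Rightarrow^*C[f^jg]\Rightarrow D[f^jg]$ for some $j\ge0$. The only rule for $D[f^{j+1}g]$ gives $D[f^jg]\,D[f^jg]$, and the only rule for $D[g]$ gives $a$, so $D[f^jg]$ derives exactly the terminal word $a^{2^j}$. Hence $L(G)=\{a^{2^j}:j\ge0\}$. This language is not context-free: by the pumping lemma, the word lengths of an infinite context-free language contain an infinite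 arithmetic progression.
\end{example}

\section{From words to matrices}\label{sec:matrices}

A word can be read as a number in a positional system, and concatenation then becomes an affine operation, that is, a product of triangular matrices.

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
Let $T$ be the output of Theorem~\ref{thm:A} for $G$ and $n=3$. Since $T\subseteq L(G)$, only one implication needs a proof. Let $\Delta=\{d_1,\dots,d_b\}$; we may assume $b\ge1$. Put $q=b+1$ and
\[
\operatorname{val}(d_{j_1}\cdots d_{j_r})=\sum_{t=1}^rj_tq^{t-1},\qquad\text{so that}\qquad \operatorname{val}(uv)=\operatorname{val}(u)+q^{|u|}\operatorname{val}(v).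
\]
The map $\operatorname{val}$ is injective on $\Delta^*$, because the digit $0$ is not used. Indeed, $\operatorname{val}(u)=0$ only for $u=\varepsilon$. If $u=d_ju'$, then $\operatorname{val}(u)=j+q\operatorname{val}(u')$ with $1\le j\le q-1$, so $\operatorname{val}(u)$ determines $j$ and $\operatorname{val}(u')$, and induction on $|u|$ applies. Given $h_1,h_2$, define
\[
\mu(x)=\begin{pmatrix}q^{|h_1(x)|}&0&\operatorname{val}(h_1(x))\\0&q^{|h_2(x)|}&\operatorname{val}(h_2(x))\\0&0&1\end{pmatrix}\in M_3(\mathbb Q).
\]
Then $\mu(\varepsilon)=I$. For $i=1,2$, the $(i,i)$ entry of $\mu(x)\mu(y)$ is $q^{|h_i(x)|+|h_i(y)|}$ and the $(i,3)$ entry is $q^{|h_i(x)|}\operatorname{val}(h_i(y))+\operatorname{val}(h_i(x))=\operatorname{val}(h_i(xy))$; the last row is $(0,0,1)$ and the remaining entries vanish. So $\mu$ is a monoid homomorphism. Let $\ell(Z)=Z_{13}-Z_{23}$, a linear functional on $M_3(\mathbb Q)$. By injectivity of $\operatorname{val}$, we have $h_1(x)=h_2(x)$ if and only if $\ell(\mu(x))=0$. If $h_1,h_2$ agree on $T$, then $\ell$ vanishes on $\operatorname{span}\mu(T)=\operatorname{span}\mu(L(G))$, so they agree on $L(G)$. To decide equivalence, compute $T$ and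 compare $h_1$ and $h_2$ on its finitely many words.
\end{proof}

\section{Context-free languages and the powers of two}\label{sec:cases}

\subsection*{Context-free grammars: counting dimensions}
Let $F_0=\emptyset$. Define $L_0(A)=\emptyset$, and let $L_{i+1}(A)$ be the union of the sets $u_0L_i(A_1)u_1\cdots L_i(A_r)u_r$ over all productions $A\to u_0A_1u_1\cdots A_ru_r$. The set $L_i(A)$ consists of the words with a derivation tree from $A$ of height at most $i$; these sets are finite, they increase with $i$, and $\bigcup_iL_i(S)=L(G)$. Fix $\mu:\Sigma^*\to M_n(k)$ and put $V_i(A)=\operatorname{span}\mu(L_i(A))$. Since matrix multiplication is multilinear, $V_{i+1}(A)$ is spanned by the products $\mu(u_0)Z_1\mu(u_1)\cdots Z_r\mu(u_r)$ with $Z_j\in V_i(A_j)$. So the tuple $V_{i+1}=(V_{i+1}(A))_{A\in N}$ is determined by the tuple $V_i$, and $V_i=V_{i+1}$ forces $V_i=V_j$ for all $j\geq i$. The number $\sum_A\dim V_i(A)$ lies between $0$ and $|N|n^2$ and increases strictly up to the first repetition, which therefore occurs at some $i\le|N|n^2$. The set $T=L_{|N|n^2}(S)$ satisfies Theorem~\ref{thm:A}, and it does not depend on $k$ or $\mu$.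

\subsection*{Powers of two: one repetition is not enough}
Let $L=\{a^{2^j}:j\ge0\}$ as in Example~\ref{ex:powers}. A representation is given by one matrix $Z=\mu(a)$. Put $U_j(Z)=\operatorname{span}\{Z,Z^2,Z^4,\dots,Z^{2^j}\}$. The argument above fails, since the chain $U_0(Z)\subseteq U_1(Z)\subseteq\cdots$ can pause and then grow again. Take $Z=\operatorname{diag}(1,2,-3)$ over $\mathbb Q$. Its characteristic polynomial is $z^3-7z+6$, so $Z^4=7Z^2-6Z$ and $U_2(Z)=U_1(Z)$. But $Z^8=\gamma Z+\delta Z^2$ would give $z^7=\gamma+\delta z$ for $z=1,2,-3$; the first two values force $\delta=127$, $\gamma=-126$, and then $\gamma-3\delta=-507\ne-2187=(-3)^7$. So $U_3(Z)\ne U_2(Z)$.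

The reason is visible in the recursion
\begin{equation}\label{eq:U}
U_{j+1}(Z)=kZ+U_j(Z^2).
\end{equation}
The next space at $Z$ depends on the present space at a different point, $Z^2$. The same recursion shows the remedy. Suppose that $U_{j+1}(Z)=U_j(Z)$ for \emph{all} $Z\in M_n(k)$. Then for all $Z$,
\[
U_{j+2}(Z)=kZ+U_{j+1}(Z^2)=kZ+U_j(Z^2)=U_{j+1}(Z),
\]
and by induction the chain is constant from $j$ on, at every point. So $T=\{a,a^2,\dots,a^{2^j}\}$ works.

For $n=2$ we can find $j$ by hand. Let $c=\operatorname{tr}Z$ and $d=\det Z$. The Cayley--Hamilton identity $Z^2=cZ-dI$ gives $Z^3=(c^2-d)Z-cdI$, hence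
\begin{equation}\label{eq:CH}
Z^4=(c^2-d)Z^2-cdZ .
\end{equation}
So $j=1$ and $T=\{a,a^2\}$, over every field.

For general $n$, dimension counting does not produce a $j$ that serves all $Z$. A polynomial identity such as \eqref{eq:CH} does, and Hilbert's basis theorem provides one. Recall the theorem: in a polynomial ring in finitely many variables over $\mathbb Z$, every ascending chain of ideals is eventually constant. Write $\langle Y,Z\rangle=\sum_{s,t}Y_{st}Z_{st}$ for $n\times n$ matrices over a commutative ring; every linear functional on $M_n(k)$ has the form $\langle y,\cdot\rangle$ with $y\in M_n(k)$. Let $X$ and $Y$ be matrices of independent variables and $p_l=\langle Y,X^{2^l}\rangle$. The ideals $(p_0,\dots,p_j)$ of $\mathbb Z[X,Y]$ ascend, so $p_{j+1}=c_0p_0+\dots+c_jp_j$ for some $j$ and some polynomials $c_l$, and a search finds them. Substituting $X=Z$, $Y=y$ shows that every functional $\langle y,\cdot\rangle$ that vanishes on $U_j(Z)$ vanishes at $Z^{2^{j+1}}$. Hence $U_{j+1}(Z)=U_j(Z)$ for all $Z$ and all $k$. For $n=2$, identity \eqref{eq:CH} gives $p_2=(c^2-d)p_1-cdp_0$ with $c=\operatorname{tr}X$, $d=\det X$.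

The general proof has the same three parts. Section~\ref{sec:fix} finds the analog of \eqref{eq:U} for an arbitrary indexed grammar. Section~\ref{sec:val} finds the meaning of ``for all $Z$'' for which a repetition propagates. Section~\ref{sec:generic} shows that a repetition occurs and can be detected.

\section{Indexed grammars as fixpoints of substitutions}\label{sec:fix}

Fix an indexed grammar $G$. Imitating the context-free case would require one unknown language for each indexed nonterminal $A[\theta]$, and there are infinitely many of these. But a derivation from $A[f\theta]$ does not see $\theta$ until $f$ has been removed. So we follow each branch until it ends in terminals or until this occurrence of $f$ is popped, and we record the result as a word $w\in\Theta^*$, which stands for the sentential form $w[\theta]$. The set of such $w$ depends only on $A$ and $f$. This leaves finitely many unknowns, at the price that they are languages over $\Theta$ whose nonterminals are placeholders for what the deeper indices will produce.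

To express $L(G)$ itself as such an unknown, add a new index $\bot$ without index productions, put $F=F_0\cup\{\bot\}$, and allow index strings in $F^*$. Since $\bot$ is never pushed or popped, appending $\bot$ to all index strings turns the derivations from $S[\varepsilon]$ bijectively into the derivations from $S[\bot]$. Hence $x\in L(G)$ if and only if $S[\bot]\Rightarrow^*x$, for $x\in\Sigma^*$.

A \emph{substitution} is a map $\sigma$ from $N$ to the subsets of $\Theta^*$. We extend it to words and to languages by $\sigma(a)=\{a\}$ for $a\in\Sigma$, $\sigma(\varepsilon)=\{\varepsilon\}$, $\sigma(ww')=\sigma(w)\sigma(w')$ and $\sigma(K)=\bigcup_{w\in K}\sigma(w)$. So different occurrences of $A$ are replaced independently by words of $\sigma(A)$. As a map on languages, $\sigma$ preserves unions and concatenation and fixes every subset of $\Sigma^*$; the same then holds for compositions of substitutions.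

A \emph{family} $\rho=(\rho^f)_{f\in F}$ consists of one substitution for each index. For $\theta=g_1\cdots g_r\in F^*$ put $\rho^\theta=\rho^{g_r}\circ\cdots\circ\rho^{g_1}$, and let $\rho^\varepsilon$ be the identity, $\rho^\varepsilon(A)=\{A\}$. The top index acts first, and $\rho^{\theta\theta'}=\rho^{\theta'}\circ\rho^\theta$. Define a family $\Psi(\rho)$ by
\begin{equation}\label{eq:Psi}
\Psi(\rho)^f(A)=\bigcup u_0\,\rho^{\psi_1f}(A_1)\,u_1\cdots\rho^{\psi_rf}(A_r)\,u_r\;\cup\;\bigcup\{\chi\},
\end{equation}
where the first union is over the productions $A\to u_0A_1[\psi_1]u_1\cdots A_r[\psi_r]u_r$ in $P$ and the second is over the index productions $A\to\chi$ of $f$. The two parts correspond to the two possible first steps from $A[f\theta]$: after a production, each $A_j$ still has to remove $\psi_j$ and then $f$; after an index production, $f$ is gone. Inclusions and unions of families are taken componentwise. Let $\kappa_0$ be the family with $\kappa_0^f(A)=\emptyset$ for all $f,A$, and put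
\[
\kappa_{i+1}=\Psi(\kappa_i),\qquad\kappa=\bigcup_{i\ge0}\kappa_i .
\]

\begin{lemma}\label{lem:chain}
The sets $\kappa_i^f(A)$ are finite and computable from $G$ and $i$. Moreover $\kappa_0\subseteq\kappa_1\subseteq\cdots$ and $\Psi(\kappa)\subseteq\kappa$.
\end{lemma}

\begin{proof}
A substitution whose values are finite maps finite sets to finite sets, effectively, so the first claim follows from \eqref{eq:Psi} by induction on $i$. If $\rho\subseteq\rho'$, then $\rho^\theta(A)\subseteq\rho'^\theta(A)$ for all $\theta$, and so $\Psi(\rho)\subseteq\Psi(\rho')$. Starting from $\kappa_0\subseteq\kappa_1$, induction gives $\kappa_i\subseteq\kappa_{i+1}$.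

We show by induction on $|\theta|$ that each $w\in\kappa^\theta(B)$ lies in $\kappa_i^\theta(B)$ for all large $i$. For $\theta=\varepsilon$ both sets are $\{B\}$. If $w\in\kappa^{\theta g}(B)$, then $w\in\kappa^g(w')$ for some $w'\in\kappa^\theta(B)$. For large $i$ we have $w'\in\kappa_i^\theta(B)$, and the finitely many words substituted for the nonterminal occurrences of $w'$ lie in the corresponding values of $\kappa_i^g$; thus $w\in\kappa_i^{\theta g}(B)$. Now a word of $\Psi(\kappa)^f(A)$ is either some $\chi$, which lies in $\kappa_1^f(A)$, or $u_0w_1u_1\cdots w_ru_r$ with $w_j\in\kappa^{\psi_jf}(A_j)$, which lies in $\Psi(\kappa_i)^f(A)=\kappa_{i+1}^f(A)$ for large $i$.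
\end{proof}

\begin{lemma}\label{lem:lang}
$\kappa^\bot(S)=L(G)$.
\end{lemma}

\begin{proof}
\emph{The inclusion $\supseteq$.} We prove by induction on the length of the derivation: if $\theta\in F_0^*\bot$ and $A[\theta]\Rightarrow^*x\in\Sigma^*$, then $x\in\kappa^\theta(A)$. The case $A=S$, $\theta=\bot$ is the claim. Write $\theta=f\theta'$ with $f\in F$, so that $\kappa^\theta(A)=\kappa^{\theta'}(\kappa^f(A))$.

Suppose the first step uses a production $A\to u_0A_1[\psi_1]u_1\cdots A_r[\psi_r]u_r$. By splitting, $x=u_0x_1u_1\cdots x_ru_r$ with shorter derivations $A_j[\psi_jf\theta']\Rightarrow^*x_j$, and $\psi_jf\theta'\in F_0^*\bot$. By induction $x_j\in\kappa^{\theta'}(Q_j)$ with $Q_j=\kappa^{\psi_jf}(A_j)$. Since $\kappa^{\theta'}$ preserves concatenation and fixes terminal words,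
\[
x\in\kappa^{\theta'}(u_0Q_1u_1\cdots Q_ru_r)\subseteq\kappa^{\theta'}(\Psi(\kappa)^f(A))\subseteq\kappa^{\theta'}(\kappa^f(A)),
\]
where the last inclusion is Lemma~\ref{lem:chain}.

Suppose the first step uses an index production $A\to\chi=v_0A_1v_1\cdots A_rv_r$ of $f$, with $v_j\in\Sigma^*$. Then $f\ne\bot$, so $\theta'\in F_0^*\bot$. By splitting, $x=v_0x_1v_1\cdots x_rv_r$ with shorter derivations $A_j[\theta']\Rightarrow^*x_j$, and by induction $x_j\in\kappa^{\theta'}(A_j)$. Hence $x\in\kappa^{\theta'}(\chi)$, and $\chi\in\kappa_1^f(A)\subseteq\kappa^f(A)$.

\emph{The inclusion $\subseteq$.} We prove by induction on $i$: if $w\in\kappa_i^f(A)$, then $A[f\theta]\Rightarrow^*w[\theta]$ for all $\theta\in F^*$. For $i=0$ there is nothing to prove. Assume the statement for $i$. It extends to index strings: if $w\in\kappa_i^\psi(A)$, then $A[\psi\theta]\Rightarrow^*w[\theta]$ for all $\psi,\theta\in F^*$. For $\psi=\varepsilon$ we have $w=A$. For $\psi=\psi'g$ we have $w\in\kappa_i^g(w')$ with $w'\in\kappa_i^{\psi'}(A)$, so $A[\psi'g\theta]\Rightarrow^*w'[g\theta]$ by induction on $|\psi|$, and $w'[g\theta]\Rightarrow^*w[\theta]$ by applying the statement for $i$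 to each nonterminal occurrence of $w'$. Now let $w\in\kappa_{i+1}^f(A)$. If $w=\chi$ for an index production $A\to\chi$ of $f$, then $A[f\theta]\Rightarrow w[\theta]$. Otherwise $w=u_0w_1u_1\cdots w_ru_r$ with $w_j\in\kappa_i^{\psi_jf}(A_j)$, and
\[
A[f\theta]\Rightarrow u_0A_1[\psi_1f\theta]u_1\cdots A_r[\psi_rf\theta]u_r\Rightarrow^*w[\theta].
\]

It remains to see that $\kappa_i^\bot(A)\subseteq\Sigma^*$ for all $i$ and $A$. This holds for $i=0$. If it holds for $i$, then $\kappa_i^\bot$ maps every language into $\Sigma^*$, so the sets $\kappa_i^{\psi_j\bot}(A_j)=\kappa_i^\bot(\kappa_i^{\psi_j}(A_j))$ in \eqref{eq:Psi} consist of terminal words; the second union in \eqref{eq:Psi} is empty for $f=\bot$. Therefore $w\in\kappa^\bot(S)$ implies $w\in\Sigma^*$ and $S[\bot]\Rightarrow^*w$, that is, $w\in L(G)$.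
\end{proof}

For $F_0=\emptyset$ the sets $\kappa_i^\bot(A)$ are the sets $L_i(A)$ of Section~\ref{sec:cases}.

\begin{example}\label{ex:kappa}
For the grammar of Example~\ref{ex:powers} and $h\in\{f,g,\bot\}$, definition \eqref{eq:Psi} reads
\[
\Psi(\rho)^h(S)=\rho^h(\rho^g(C)),\qquad\Psi(\rho)^h(C)=\rho^h(\rho^f(C))\cup\rho^h(D),
\]
together with $\Psi(\rho)^f(D)=\{DD\}$, $\Psi(\rho)^g(D)=\{a\}$, $\Psi(\rho)^\bot(D)=\emptyset$. Induction gives, for $i\ge1$, $\kappa_i^\bot(C)=\emptyset$ and
\[
\kappa_i^f(C)=\{D^{2^j}\}_{1\le j\le i-1},\qquad\kappa_i^g(C)=\{a^{2^j}\}_{0\le j\le i-2},\qquad\kappa_i^h(S)=\{a^{2^j}\}_{0\le j\le i-3}.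
\]
The set $\kappa_{i+1}^f(C)$ arises from $\kappa_i^f(C)$ by substituting $DD$ for $D$ and adding the word $DD$. If $D$ is read as a matrix $Z$ and spans are taken, this is the recursion \eqref{eq:U} at the point $Z^2$.
\end{example}

\section{Valuations in subspaces}\label{sec:val}

Fix $n\geq1$. We want to say that a language $T\subseteq\Theta^*$ spans as much as a language $K\subseteq\Theta^*$, whatever is later substituted for the nonterminals. What is substituted for $A$ is a language, and only the span of its image matters. So a nonterminal must be interpreted by a subspace of $M_n(k)$, while a terminal is interpreted by one matrix.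

For subspaces $U,U'$ of $M_n(k)$ let $UU'$ be the span of the products $ZZ'$ with $Z\in U$, $Z'\in U'$. This product is associative and monotone, it has the unit $kI$, and by bilinearity it distributes over arbitrary sums of subspaces, the empty sum being $0$.

\begin{definition}
A \emph{valuation} $\mathcal V$ consists of a field $k$, a homomorphism $\mu:\Sigma^*\to M_n(k)$ and a subspace $\mathcal V(A)\subseteq M_n(k)$ for each $A\in N$. We put $\mathcal V(a)=k\mu(a)$ for $a\in\Sigma$, $\mathcal V(\varepsilon)=kI$, $\mathcal V(ww')=\mathcal V(w)\mathcal V(w')$ for words, and $\mathcal V(K)=\sum_{w\in K}\mathcal V(w)$ for $K\subseteq\Theta^*$. For $T,K\subseteq\Theta^*$ we say that $T$ \emph{covers} $K$, written $T\models K$, if $\mathcal V(K)\subseteq\mathcal V(T)$ for every valuation $\mathcal V$.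
\end{definition}

A valuation turns unions of languages into sums, and by distributivity $\mathcal V(KK')=\mathcal V(K)\mathcal V(K')$ for all languages $K,K'$. If $K\subseteq\Sigma^*$, then $\mathcal V(K)=\operatorname{span}\mu(K)$.

\begin{lemma}\label{lem:cover}
\begin{itemize}
\item[(a)] The relation $\models$ is transitive, $K\subseteq T$ implies $T\models K$, and $T_j\models K_j$ for all $j$ in any index set implies $\bigcup_jT_j\models\bigcup_jK_j$.
\item[(b)] If $T_1\models K_1$ and $T_2\models K_2$, then $T_1T_2\models K_1K_2$.
\item[(c)] If $T\models K$ and $\sigma,\sigma'$ are substitutions with $\sigma(A)\models\sigma'(A)$ for all $A\in N$, then $\sigma(T)\models\sigma'(K)$.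
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) holds because inclusion of subspaces is transitive and is preserved by sums. Part (b) follows from $\mathcal V(K_1K_2)=\mathcal V(K_1)\mathcal V(K_2)\subseteq\mathcal V(T_1)\mathcal V(T_2)=\mathcal V(T_1T_2)$.

For (c) we show $\sigma(T)\models\sigma'(T)$ and $\sigma'(T)\models\sigma'(K)$; transitivity then gives the claim. For each letter $X\in\Theta$ we have $\sigma(X)\models\sigma'(X)$, so $\sigma(w)\models\sigma'(w)$ for each word $w$ by (b), and $\sigma(T)\models\sigma'(T)$ by (a). For the second statement let $\mathcal V$ be a valuation. Let $\mathcal V'$ be the valuation with the same $k$ and $\mu$ and with $\mathcal V'(A)=\mathcal V(\sigma'(A))$. For a word $w=X_1\cdots X_r$ with $X_j\in\Theta$,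
\[
\mathcal V'(w)=\mathcal V(\sigma'(X_1))\cdots\mathcal V(\sigma'(X_r))=\mathcal V(\sigma'(X_1)\cdots\sigma'(X_r))=\mathcal V(\sigma'(w)),
\]
and summing over words gives $\mathcal V'(K')=\mathcal V(\sigma'(K'))$ for every language $K'$. Applying $T\models K$ to $\mathcal V'$, we get $\mathcal V(\sigma'(K))=\mathcal V'(K)\subseteq\mathcal V'(T)=\mathcal V(\sigma'(T))$.
\end{proof}

The passage from $\mathcal V$ to $\mathcal V'$ is the passage from $Z$ to $Z^2$ in \eqref{eq:U}. It requires that $\mathcal V(\sigma'(A))$ be an allowed value for $A$, and this is why nonterminals range over all subspaces.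

\begin{example}\label{ex:subspaces}
Let $n=2$. For a terminal $a$ we have $\{\varepsilon,a\}\models\{aa\}$ by the Cayley--Hamilton identity. If nonterminals were interpreted by single matrices, $\{\varepsilon,A\}$ would cover $\{AA\}$ for the same reason, and part (c) would fail: substituting $\{a,b\}$ for $A$ gives $\{\varepsilon,a,b\}$ and $\{aa,ab,ba,bb\}$, and for the matrix units $\mu(a)=E_{12}$, $\mu(b)=E_{21}$ the matrix $\mu(ab)=E_{11}$ is not in the span of $I,E_{12},E_{21}$. With our definition $\{\varepsilon,A\}\not\models\{AA\}$, as $\mathcal V(A)=kE_{12}+kE_{21}$ shows.
\end{example}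

For families we write $\rho\models\rho'$ if $\rho^f(A)\models\rho'^f(A)$ for all $f\in F$ and $A\in N$.

\begin{corollary}\label{cor:Psi}
If $\rho\models\rho'$, then $\Psi(\rho)\models\Psi(\rho')$.
\end{corollary}

\begin{proof}
First, $\rho^\theta(B)\models\rho'^\theta(B)$ for all $\theta\in F^*$ and $B\in N$, by induction on $|\theta|$: for $\theta=\varepsilon$ both sets are $\{B\}$, and the step from $\theta$ to $\theta g$ is Lemma~\ref{lem:cover}(c) with $\sigma=\rho^g$, $\sigma'=\rho'^g$. Then part (b) handles each product in \eqref{eq:Psi}, since every set covers itself, and part (a) handles the unions.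
\end{proof}

Now a single repetition propagates, as in the context-free case.

\begin{proposition}\label{prop:stop}
If $\kappa_i\models\kappa_{i+1}$, then the finite set $T=\kappa_i^\bot(S)$ is contained in $L(G)$ and $\operatorname{span}\mu(T)=\operatorname{span}\mu(L(G))$ for every field $k$ and every homomorphism $\mu:\Sigma^*\to M_n(k)$.
\end{proposition}

\begin{proof}
We show $\kappa_i\models\kappa_j$ for all $j$. For $j=0$ the sets to be covered are empty. If $\kappa_i\models\kappa_j$, then $\kappa_{i+1}=\Psi(\kappa_i)\models\Psi(\kappa_j)=\kappa_{j+1}$ by Corollary~\ref{cor:Psi}, and with the hypothesis $\kappa_i\models\kappa_{i+1}$ transitivity gives $\kappa_i\models\kappa_{j+1}$. Taking the union over $j$ yields $\kappa_i\models\kappa$. By Lemma~\ref{lem:lang}, $T\subseteq L(G)$ and $T\models L(G)$. Extend a given $\mu$ to a valuation $\mathcal V$, say with $\mathcal V(A)=0$ for all $A$. Both languages consist of terminal words, so $\operatorname{span}\mu(L(G))=\mathcal V(L(G))\subseteq\mathcal V(T)=\operatorname{span}\mu(T)$, and the reverse inclusion follows from $T\subseteq L(G)$.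
\end{proof}

\section{Generic matrices and the algorithm}\label{sec:generic}

Two things are missing. The condition $\kappa_i\models\kappa_{i+1}$ quantifies over all fields and all valuations, so we need an effective way to confirm it, and we need to know that it holds for some $i$. Both are obtained from a sufficient condition in one polynomial ring. A subspace of $M_n(k)$ is spanned by $m=n^2$ matrices, so a valuation is described by finitely many matrix entries, which we replace by variables. Working over $\mathbb Z$ treats all fields at once, since a polynomial ring over $\mathbb Z$ maps to any field with prescribed values of the variables.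

Let $\Gamma=(N\times\{1,\dots,m\})\cup\Sigma$. For $w\in\Theta^*$ let $\lambda(w)\subseteq\Gamma^*$ be the finite set of words obtained by replacing each nonterminal occurrence $A$ in $w$, independently of the others, by some $(A,j)$ with $1\le j\le m$, and let $\lambda(K)=\bigcup_{w\in K}\lambda(w)$. Let $X_\gamma$ $(\gamma\in\Gamma)$ and $Y$ be $n\times n$ matrices whose entries are independent variables, and let $R$ be the polynomial ring over $\mathbb Z$ in all these variables. For $v=\gamma_1\cdots\gamma_r\in\Gamma^*$ put
\[
X_v=X_{\gamma_1}\cdots X_{\gamma_r},\qquad p_v=\langle Y,X_v\rangle\in R,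
\]
with $X_\varepsilon=I$ and the pairing of Section~\ref{sec:cases}. For $K\subseteq\Theta^*$ let $J(K)$ be the ideal of $R$ generated by the polynomials $p_v$, $v\in\lambda(K)$.

\begin{lemma}\label{lem:ideal}
If $J(K)\subseteq J(T)$, then $T\models K$.
\end{lemma}

\begin{proof}
Let $\mathcal V$ be a valuation over $k$. For each $A\in N$ choose matrices $Z_{(A,1)},\dots,Z_{(A,m)}$ that span $\mathcal V(A)$. This is possible because $\dim\mathcal V(A)\le m$; we pad a basis with zero matrices. Put $Z_a=\mu(a)$ for $a\in\Sigma$ and $Z_v=Z_{\gamma_1}\cdots Z_{\gamma_r}$ for $v=\gamma_1\cdots\gamma_r$. A product of subspaces is spanned by the products of their spanning elements, so $\mathcal V(w)=\operatorname{span}\{Z_v:v\in\lambda(w)\}$ for every word $w$, and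
\begin{equation}\label{eq:span}
\mathcal V(K')=\operatorname{span}\{Z_v:v\in\lambda(K')\}\qquad\text{for every }K'\subseteq\Theta^*.
\end{equation}
Let $\langle y,\cdot\rangle$ be a linear functional on $M_n(k)$ that vanishes on $\mathcal V(T)$. Let $\varphi:R\to k$ be the ring homomorphism that sends the entries of $Y$ to those of $y$ and the entries of $X_\gamma$ to those of $Z_\gamma$. Then $\varphi(p_v)=\langle y,Z_v\rangle$ for all $v\in\Gamma^*$. By \eqref{eq:span} for $T$, the map $\varphi$ kills the generators of $J(T)$, so it kills $J(T)$ and therefore $J(K)$. Thus $\langle y,Z_v\rangle=0$ for $v\in\lambda(K)$, and by \eqref{eq:span} for $K$ the functional vanishes on $\mathcal V(K)$. Every functional that vanishes on $\mathcal V(T)$ vanishes on $\mathcal V(K)$, so $\mathcal V(K)\subseteq\mathcal V(T)$.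
\end{proof}

The converse is false. For $n=1$ we have $\{aa\}\models\{a\}$, since $kz^2=kz$ for $z\in k$, but $p_a=YX_a$ is not a multiple of $p_{aa}=YX_a^2$. The proof divides the work accordingly: covering is the relation that passes through $\Psi$, and inclusion of ideals is the relation that can be certified and that eventually holds.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $i\ge0$ consider the condition
\[
(\ast_i)\qquad J(\kappa_{i+1}^f(A))\subseteq J(\kappa_i^f(A))\quad\text{for all }f\in F,\ A\in N.
\]
By Lemma~\ref{lem:chain} all these ideals have finitely many generators, which can be computed. A \emph{certificate} for $(\ast_i)$ gives, for each pair $(f,A)$ and each $v\in\lambda(\kappa_{i+1}^f(A))$, polynomials $c_u\in R$ with $p_v=\sum_uc_up_u$, where $u$ ranges over $\lambda(\kappa_i^f(A))$. The condition holds if and only if it has a certificate. Candidates for a certificate are finite lists of elements of $R$; they can be enumerated, and each is checked by polynomial arithmetic over $\mathbb Z$. So $(\ast_i)$ is semi-decidable, which is all we need. (It is also decidable, by Gr\"obner bases over $\mathbb Z$.)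

\emph{The algorithm.} In stage $s=0,1,2,\dots$, check for each $i\le s$ the first $s$ candidates for a certificate of $(\ast_i)$. When a certificate is found for some $i$, output $T=\kappa_i^\bot(S)$.

\emph{Termination.} For each pair $(f,A)$ the sets $\kappa_i^f(A)$ increase with $i$, so the ideals $J(\kappa_i^f(A))$ form an ascending chain in $R$, which is eventually constant by Hilbert's basis theorem. There are finitely many pairs, so $(\ast_i)$ holds for all large $i$, and some stage finds a certificate.

\emph{Correctness.} If $(\ast_i)$ holds, then $\kappa_i\models\kappa_{i+1}$ by Lemma~\ref{lem:ideal}, and Proposition~\ref{prop:stop} applies.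
\end{proof}

With Section~\ref{sec:matrices}, this also completes the proof of Theorem~\ref{thm:B}.

\begin{example}
Take the sets of Example~\ref{ex:kappa} and $n=m=1$; write $X_D$ for $X_{(D,1)}$. The condition $(\ast_2)$ fails, because $\kappa_2^\bot(S)=\emptyset$ gives the zero ideal while $\kappa_3^\bot(S)=\{a\}$ gives $(YX_a)$. For $i\ge3$ the ideals are $(YX_D^2)$ for the pairs $(f,C)$ and $(f,D)$, zero for $(\bot,C)$ and $(\bot,D)$, and $(YX_a)$ for the remaining pairs. So $(\ast_3)$ holds and yields $T=\{a\}$.
\end{example}

\begin{remark}\label{rem:exist}
The existence of $T$ does not use the grammar. For an arbitrary language $L\subseteq\Sigma^*$, enumerate $L$ in finite sets $T_0\subseteq T_1\subseteq\cdots$ with union $L$. The chain $J(T_i)$ is eventually constant, so $J(T_i)=J(L)$ for some $i$, and $T_i\models L$ by Lemma~\ref{lem:ideal}. The grammar is used to recognize a suitable stage: splitting gives Lemma~\ref{lem:lang}, and the operator $\Psi$ is built from operations that respect covering. Section~\ref{sec:limits} shows that such a hypothesis cannot be omitted.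
\end{remark}

\section{Weighted automata, linear groups and transducers}\label{sec:cons}

Theorem~\ref{thm:A} applies to every property of words that is the vanishing of linear functionals on a matrix representation.

A \emph{$k$-weighted automaton} over $\Sigma$ with $d$ states is a triple $\mathcal A=(\alpha,\mu,\beta)$ of a row vector $\alpha\in k^{1\times d}$, a homomorphism $\mu:\Sigma^*\to M_d(k)$ and a column vector $\beta\in k^{d\times1}$; it assigns to $x\in\Sigma^*$ the value $\mathcal A(x)=\alpha\mu(x)\beta$. A field is \emph{computable} if its elements have finite codes on which the field operations and equality are computable; number fields and finite fields are examples.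

\begin{corollary}\label{cor:wa}
Let $k$ be a computable field. Given $k$-weighted automata $\mathcal A_1,\mathcal A_2$ over $\Sigma$ and an indexed grammar $G$, it is decidable whether $\mathcal A_1(x)=\mathcal A_2(x)$ for all $x\in L(G)$. The finite set of words to check depends only on $G$ and the total number of states.
\end{corollary}

\begin{proof}
Let $\mathcal A_i=(\alpha_i,\mu_i,\beta_i)$ have $d_i$ states and $n=d_1+d_2$. Let $\mu=\operatorname{diag}(\mu_1,\mu_2)$ and $\ell(Z)=\alpha_1Z'\beta_1-\alpha_2Z''\beta_2$, where $Z',Z''$ are the diagonal blocks of $Z\in M_n(k)$ of sizes $d_1,d_2$. Then $\mathcal A_1(x)-\mathcal A_2(x)=\ell(\mu(x))$ and $\ell$ is linear. So the automata agree on $L(G)$ if and only if they agree on the set $T$ of Theorem~\ref{thm:A} for $G$ and $n$, and their values on $T$ can be computed and compared.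
\end{proof}

We say that a group or monoid $M$ \emph{embeds} in $M_d(k)$ if there is an injective monoid homomorphism $M\to M_d(k)$.

\begin{corollary}\label{cor:groups}
Given an indexed grammar $G$ and $d\ge1$, one can compute a finite set $T\subseteq L(G)$ with the following property: for every group or monoid $M$ that embeds in $M_d(k)$ for some field $k$, any two homomorphisms $\Sigma^*\to M$ that agree on $T$ agree on $L(G)$. For $d=2$ this covers all finitely generated free groups $M$.
\end{corollary}

\begin{proof}
Let $T$ be the set of Theorem~\ref{thm:A} for $n=2d$. Composing the two homomorphisms with the embedding gives $\mu_1,\mu_2:\Sigma^*\to M_d(k)$; put $\mu=\operatorname{diag}(\mu_1,\mu_2)$. The two homomorphisms agree at $x$ if and only if the $d^2$ linear functionals $Z\mapsto Z_{st}-Z_{d+s,d+t}$, $1\le s,t\le d$, vanish at $\mu(x)$. If they vanish on $\mu(T)$, they vanish on its span, which contains $\mu(L(G))$. Free groups of finite rank embed in $SL_2(\mathbb Z)\subseteq M_2(\mathbb Q)$ by a theorem of Sanov.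
\end{proof}

A \emph{finite transducer} $\tau$ is a finite automaton whose transitions carry an input word in $\Sigma^*$ and an output word in $\Delta^*$. For $x\in\Sigma^*$, the set $\tau(x)$ consists of the outputs of the accepting paths with input $x$, and $\operatorname{dom}\tau=\{x:\tau(x)\ne\emptyset\}$. The transducer is \emph{functional on $L$} if $|\tau(x)|\le1$ for all $x\in L$; it then defines a partial function on $L$ with domain $L\cap\operatorname{dom}\tau$.

\begin{corollary}\label{cor:trans}
Given an indexed grammar for a language $L$ and finite transducers $\tau_1,\tau_2$, it is decidable whether $y_1=y_2$ for all $x\in L$, $y_1\in\tau_1(x)$, $y_2\in\tau_2(x)$. In particular, it is decidable whether $\tau_1$ is functional on $L$, and whether two transducers that are functional on $L$ define the same partial function on $L$.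
\end{corollary}

\begin{proof}
Replace each transition with input $a_1\cdots a_s$, $s\ge2$, by a path through $s-1$ new states that reads one letter per step and writes the output in the first step. Now each transition reads one letter or $\varepsilon$. Form the product automaton on pairs of states, with pairs of initial states as initial and pairs of final states as final states. It has a transition for each pair of transitions of $\tau_1$ and $\tau_2$ reading the same letter, and a transition for each $\varepsilon$-input transition of one component together with a state of the other component, which stays in that state and writes $\varepsilon$. Let $\Omega$ be the set of product transitions and $W\subseteq\Omega^*$ the regular language of accepting paths. Let $h_0:\Omega^*\to\Sigma^*$ and $h_1,h_2:\Omega^*\to\Delta^*$ read off the input and the two outputs. Then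
\[
\{(x,y_1,y_2):y_1\in\tau_1(x),\ y_2\in\tau_2(x)\}=\{(h_0(c),h_1(c),h_2(c)):c\in W\}.
\]
Indeed, a path $c\in W$ projects to accepting paths of $\tau_1$ and $\tau_2$ with input $h_0(c)$. Conversely, two accepting paths with the same input $x$ are merged by running, before each letter of $x$ and at the end, first the $\varepsilon$-input transitions of $\tau_1$ and then those of $\tau_2$, and by pairing the transitions that read the letters. So the question is whether $h_1$ and $h_2$ are equivalent on $W\cap h_0^{-1}(L)$. Indexed languages are effectively closed under inverse homomorphism and under intersection with regular sets \cite{Aho}, so an indexed grammar for this language can be computed, and Theorem~\ref{thm:B} applies.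

Functionality of $\tau_1$ is the case $\tau_2=\tau_1$. Two transducers that are functional on $L$ define the same partial function if and only if the condition just decided holds and $L\cap\operatorname{dom}\tau_1=L\cap\operatorname{dom}\tau_2$. Forgetting the outputs shows that $\operatorname{dom}\tau_i$ is effectively regular, so $L'=L\cap(\operatorname{dom}\tau_1\mathbin{\triangle}\operatorname{dom}\tau_2)$ is effectively indexed, and the domains agree if and only if $L'=\emptyset$. Emptiness of indexed languages is decidable \cite{Aho}. It also follows from Theorem~\ref{thm:A} applied to $L'$ with $n=1$ and $\mu(a)=1$ for all $a$: the span of $\mu(K)$ is $0$ exactly when $K=\emptyset$, so $L'=\emptyset$ if and only if $T=\emptyset$.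
\end{proof}

\section{Two undecidable variants}\label{sec:limits}

\emph{Post's problem} asks, given homomorphisms $g_1,g_2:\Sigma^*\to\Delta^*$, whether $g_1(x)=g_2(x)$ for some nonempty word $x$. It is undecidable.

\begin{proposition}\label{prop:limits}
\begin{itemize}
\item[(a)] Homomorphic equivalence is undecidable for context-sensitive languages.
\item[(b)] The question whether $h_1(x)=h_2(x)$ for some $x\in L$ is undecidable already for the regular languages $L=\Sigma^+$.
\end{itemize}
\end{proposition}

\begin{proof}
Part (b) is Post's problem. For (a), let $g_1,g_2$ be an instance of Post's problem and $E=\{x\in\Sigma^+:g_1(x)=g_2(x)\}$. A Turing machine decides membership in $E$ by writing $g_1(x)$ and $g_2(x)$ and comparing them; this uses space linear in $|x|$, since $|g_i(x)|\le|x|\max_{a}|g_i(a)|$. A language of nonempty words recognized in linear space is context-sensitive, and a grammar can be computed from the machine. So $E$ is effectively context-sensitive. The identity of $\Sigma^*$ and the homomorphism that erases every letter differ on every nonempty word, so they are equivalent on $E$ if and only if $E=\emptyset$. A decision procedure for equivalence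 would therefore decide Post's problem.
\end{proof}

By Remark~\ref{rem:exist} with $n=3$ and the argument of Section~\ref{sec:matrices}, the language $E$ has a finite test set; part (a) shows that no algorithm computes a test set from a context-sensitive grammar. Part (b) marks the limit of the linear method: that $\ell$ vanishes at all points of $\mu(L)$ is a property of $\operatorname{span}\mu(L)$, and that it vanishes at some point is not.

\begin{thebibliography}{9}

\bibitem{Aho}
Aho, \emph{J. ACM} 15 (1968).

\bibitem{ETOL}
\emph{Homomorphism Equivalence On ETOL Languages},
\texttt{https://cs.uwaterloo.ca/research/tr/1978/CS-78-22.pdf}.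

\end{thebibliography}
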